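\title{Half-spaces minimize the first eigenvalue of the clamped plate in Gauss space}

\begin{abstract}
We prove that among all open subsets of $\mathbb R^n$ of given Gaussian measure $V\in(0,1)$, half-spaces minimize the first eigenvalue of the clamped-plate problem for the square of the Hermite operator. Neither boundedness nor smoothness of the set is needed. Bochner's identity turns the Rayleigh quotient into one that can be restricted to lines, the Lov\'asz--Simonovits localization lemma reduces the inequality to weighted segments, and each weighted segment is compared with a Gaussian half-line through a contracting change of variables. We also show that the bound is approached by balls, that it is uniformly strict for sets containing no long segment, and that it extends to probability measures with a uniformly convex potential.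
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $g(x)=(2\pi)^{-n/2}e^{-|x|^2/2}$ be the standard Gaussian density on $\mathbb R^n$, let $d\gamma=g\,dx$, and let
\[
\mathcal Lu=\frac1g\,\nabla\cdot(g\nabla u)=\Delta u-x\cdot\nabla u
\]
be the Hermite operator, which plays the role of the Laplacian for the measure $\gamma$. For a possibly unbounded domain $\Omega\subset\mathbb R^n$, the clamped-plate problem is
\[
\mathcal L^2u=\Lambda u\ \text{ in }\Omega,\qquad u=\frac{\partial u}{\partial\nu}=0\ \text{ on }\partial\Omega ,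
\]
and its first eigenvalue is
\begin{equation}\label{eq:Lambda}
\Lambda_1(\Omega)=\inf\left\{\frac{\int_\Omega(\mathcal Lu)^2\,d\gamma}{\int_\Omega u^2\,d\gamma}\;:\;u\in H^2_0(\Omega;\gamma),\ u\not\equiv0\right\}.
\end{equation}
Here $H^2_0(\Omega;\gamma)$ is the closure of $C_c^\infty(\Omega)$ in the norm $\big(\int_\Omega(u^2+|\nabla u|^2+|D^2u|^2)\,d\gamma\big)^{1/2}$, and $|D^2u|^2=\sum_{i,j}(\partial_{ij}u)^2$. We take \eqref{eq:Lambda} as the definition of $\Lambda_1(\Omega)$ for every nonempty open set $\Omega$. All functions are real-valued.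

Which set of given Gaussian measure has the smallest $\Lambda_1$? The number $\Lambda_1(\Omega)$ measures the cost of the clamping. It does not increase when $\Omega$ grows, because test functions extend by zero. It vanishes when there is no boundary: if $\chi\in C_c^\infty(\mathbb R^n)$ equals $1$ near $0$, then $\mathcal L[\chi(x/R)]$ is bounded uniformly in $R\ge1$ and tends to $0$ pointwise while $\chi(x/R)\to1$, so $\Lambda_1(\mathbb R^n)=0$. One therefore expects the minimizer to be a set with as little boundary as its measure allows. On the line, among intervals of given Gaussian measure the total density at the endpoints is smallest for a half-line, see \eqref{eq:interval} below; and since $\gamma$ is a rotation-invariant product measure, a half-line in $\mathbb R$ gives a half-space of the same measure in every $\mathbb R^n$. The natural guess is that half-spaces are optimal.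

Throughout, $\Omega^\#$ denotes a half-space whose Gaussian measure is the number $V$ under discussion. By \cite[Theorem 1(i)]{plate}, for every $V\in(0,1)$ there is a constant $0<C_V\le1$, depending only on $V$, such that
\begin{equation}\label{eq:CV}
\Lambda_1(\Omega)\ge C_V\,\Lambda_1(\Omega^\#)
\end{equation}
for all bounded $C^\infty$ domains $\Omega\subset\mathbb R^n$ with $\gamma(\Omega)=V$; the constants obtained there satisfy $C_V\ge0.91$ for all $V\in(0,1)$. The problem, posed in \cite{plate}, is to decide the conjecture that \eqref{eq:CV} holds with $C_V=1$ for every $V\in(0,1)$ and every $n\ge1$. We prove this conjecture.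

The proof identifies $\Lambda_1(\Omega^\#)$ with a one-dimensional constant. Let $g_1(y)=(2\pi)^{-1/2}e^{-y^2/2}$, $d\gamma_1=g_1\,dy$ and $\overline\Phi(y)=\gamma_1((y,\infty))$, and for $v\in(0,1)$ define $\beta(v)$ by $\overline\Phi(\beta(v))=v$, so that $(\beta(v),\infty)$ is the half-line of measure $v$. For $\beta\in\mathbb R$ let $\mathcal A_\beta$ be the set of all $f\in C^1([\beta,\infty))$ with $f(\beta)=f'(\beta)=0$ and with $f'$ bounded and Lipschitz, and put
\begin{equation}\label{eq:lambda}
\lambda(v)=\inf_{f\in\mathcal A_{\beta(v)},\ f\not\equiv0}\ \frac{\int_{\beta(v)}^\infty\big((f'')^2+(f')^2\big)\,d\gamma_1}{\int_{\beta(v)}^\infty f^2\,d\gamma_1}.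
\end{equation}

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $\Omega\subset\mathbb R^n$ be open with $V=\gamma(\Omega)\in(0,1)$, and let $\Omega^\#$ be a half-space with $\gamma(\Omega^\#)=V$. Then
\[
\Lambda_1(\Omega)\ge\lambda(V)=\Lambda_1(\Omega^\#).
\]
\end{theorem}

The conjecture is the special case of bounded $C^\infty$ domains.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] \emph{(Sharpness.)} For all $n\ge1$ and $V\in(0,1)$,
\[
\inf\{\Lambda_1(\Omega):\Omega\subset\mathbb R^n\text{ a ball},\ \gamma(\Omega)=V\}=\Lambda_1(\Omega^\#).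
\]
\item[(b)] \emph{(Uniform strictness.)} For $V\in(0,1)$ and $D>0$ there is $\varepsilon(V,D)>0$, independent of $n$, such that $\Lambda_1(\Omega)\ge\Lambda_1(\Omega^\#)+\varepsilon(V,D)$ for every open $\Omega\subset\mathbb R^n$ with $\gamma(\Omega)=V$ that contains no segment of length greater than $D$. In particular, \eqref{eq:CV} with $C_V=1$ is strict for every bounded $\Omega$.
\item[(c)] \emph{(More log-concave measures.)} Let $\mu=e^{-W}dx$ be a probability measure on $\mathbb R^n$ with $W\in C^2$ and $D^2W\ge\vartheta\,\mathrm{Id}$ for some $\vartheta>0$, and let $\mathcal L_W=\Delta-\nabla W\cdot\nabla$. If $\Omega$ is open with $\mu(\Omega)=V\in(0,1)$, then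
\[
\int(\mathcal L_Wu)^2\,d\mu\ge\vartheta^2\Lambda_1(\Omega^\#)\int u^2\,d\mu\qquad\text{for all }u\in C_c^\infty(\Omega),
\]
where $\gamma(\Omega^\#)=V$.
\end{enumerate}
\end{theorem}

The obstacle in a fourth-order problem is the sign of the test function. One cannot replace $u$ by $|u|$, since $|u|$ need not lie in $H^2$: the second derivative of $|x_1|$ is a measure. The proof avoids the issue by moving to dimension one, where a clamped function is the primitive of its derivative, and the absolute value can be taken of the \emph{derivative}. Section~\ref{sec:energy} rewrites the quotient in \eqref{eq:Lambda} so that it can be restricted to lines. Section~\ref{sec:model} shows the one-dimensional mechanism on a symmetric interval, and Section~\ref{sec:needle} extends it to weighted segments. Section~\ref{sec:loc} reduces the $n$-dimensional problem to such segments and proves Theorems~\ref{thm:main} and \ref{thm:more}(c). Parts (a) and (b) are proved in Sections~\ref{sec:balls} and \ref{sec:strict}.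

\section{Bochner's identity and the half-space}\label{sec:energy}

The integrand $(\mathcal Lu)^2$ says nothing about $u$ along a given line, because second derivatives in different directions can cancel in $\mathcal Lu$. After integration this defect disappears. We state the identity for a general potential $W$, as needed in Theorem~\ref{thm:more}(c); the Gaussian case is $W=|x|^2/2+\frac n2\ln2\pi$, where $\mathcal L_W=\mathcal L$ and $D^2W=\mathrm{Id}$.

\begin{lemma}[Bochner's identity]\label{lem:bochner}
Let $W\in C^2(\mathbb R^n)$ and $\mu=e^{-W}dx$. For $u\in C_c^\infty(\mathbb R^n)$,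
\[
\int(\mathcal L_Wu)^2\,d\mu=\int\big(|D^2u|^2+\langle D^2W\,\nabla u,\nabla u\rangle\big)\,d\mu .
\]
\end{lemma}

\begin{proof}
Since $e^{-W}\mathcal L_Wh=\nabla\cdot(e^{-W}\nabla h)$, we have $\int k\,\mathcal L_Wh\,d\mu=-\int\nabla k\cdot\nabla h\,d\mu$ for $k\in C_c^1$ and $h\in C^2$. The function $\mathcal L_Wu$ belongs to $C_c^1$, and $\partial_i\mathcal L_Wu=\mathcal L_W\partial_iu-\sum_j\partial_{ij}W\,\partial_ju$. Hence
\[
\int(\mathcal L_Wu)^2\,d\mu=-\sum_i\int\partial_iu\,\partial_i\mathcal L_Wu\,d\mu=-\sum_i\int\partial_iu\,\mathcal L_W\partial_iu\,d\mu+\int\langle D^2W\,\nabla u,\nabla u\rangle\,d\mu ,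
\]
and $-\int\partial_iu\,\mathcal L_W\partial_iu\,d\mu=\int|\nabla\partial_iu|^2\,d\mu$.
\end{proof}

In the Gaussian case the lemma reads
\begin{equation}\label{eq:bochner}
\int(\mathcal Lu)^2\,d\gamma=\int\big(|D^2u|^2+|\nabla u|^2\big)\,d\gamma .
\end{equation}
This identity holds on all of $H^2_0(\Omega;\gamma)$. Indeed, let $u_k\in C_c^\infty(\Omega)$ tend to $u$ in the $H^2(\gamma)$ norm. By \eqref{eq:bochner} for $u_k-u_j$, the sequence $\mathcal Lu_k$ is Cauchy in $L^2(\gamma)$; it tends to $\mathcal Lu$ in $L^2$ of every bounded set, so its limit in $L^2(\gamma)$ is $\mathcal Lu$, and \eqref{eq:bochner} passes to the limit. Consequently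
\begin{equation}\label{eq:Lambda2}
\Lambda_1(\Omega)=\inf_{u\not\equiv0}\ \frac{\int\big(|D^2u|^2+|\nabla u|^2\big)\,d\gamma}{\int u^2\,d\gamma},
\end{equation}
where $u$ may range over $H^2_0(\Omega;\gamma)$ or, by density, over $C_c^\infty(\Omega)$ only. The new integrand does control $u$ on lines: if $|\theta|=1$ and $\varphi(s)=u(a+s\theta)$, then $|\varphi''|=|\langle D^2u\,\theta,\theta\rangle|\le|D^2u|$ and $|\varphi'|\le|\nabla u|$.

For $u(x)=f(x_1)$ the quotient in \eqref{eq:Lambda2} is the quotient in \eqref{eq:lambda}, which explains the definition of $\lambda$. For $f\in\mathcal A_\beta$ the derivative $f''$ exists almost everywhere and is bounded, and $f$ grows at most linearly, so both integrals in \eqref{eq:lambda} are finite; the function with $f'(y)=\min(y-\beta,1)$ shows that $\lambda(v)<\infty$. If $v\le V$, then $\beta(v)\ge\beta(V)$, and extension by $0$ maps $\mathcal A_{\beta(v)}$ into $\mathcal A_{\beta(V)}$ without changing the integrals. Hence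
\begin{equation}\label{eq:monotone}
\lambda(v)\ge\lambda(V)\qquad\text{for }0<v\le V<1 .
\end{equation}

\begin{lemma}\label{lem:upper}
If $\Omega^\#\subset\mathbb R^n$ is a half-space with $\gamma(\Omega^\#)=V\in(0,1)$, then $\Lambda_1(\Omega^\#)\le\lambda(V)$.
\end{lemma}

\begin{proof}
By rotation invariance we may take $\Omega^\#=\{x_1>\beta\}$ with $\beta=\beta(V)$. Let $f\in\mathcal A_\beta$, $f\not\equiv0$, and extend $f$ by $0$ to $\mathbb R$; then $f'$ is bounded and Lipschitz on $\mathbb R$. By \eqref{eq:Lambda2} it suffices to show that $u(x)=f(x_1)$ lies in $H^2_0(\Omega^\#;\gamma)$.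

Let $\chi\in C_c^\infty(\mathbb R^n)$ equal $1$ near $0$. For $h>0$ and $R\ge1$ the function $\chi(x/R)f(x_1-h)$ has a Lipschitz gradient and compact support in $\Omega^\#$. Its mollifications lie in $C_c^\infty(\Omega^\#)$ when the mollifier has small support, and they converge to it in $H^2(dx)$, hence in $H^2(\gamma)$ because $g$ is bounded. Let $R\to\infty$. In the derivatives of order at most two, the terms in which a derivative falls on $\chi(x/R)$ are bounded by $CR^{-1}(1+|x|)$, and the remaining terms converge by dominated convergence; so $f(x_1-h)\in H^2_0(\Omega^\#;\gamma)$. Let $h\to0$. The functions $f(\cdot-h)$ and $f'(\cdot-h)$ converge to $f$ and $f'$ in $L^2(\gamma_1)$ by dominated convergence. If $|f''|\le M$, then for every $A>0$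
\[
\int_{\mathbb R}|f''(y-h)-f''(y)|^2\,d\gamma_1\le\int_{-A}^A|f''(y-h)-f''(y)|^2\,dy+4M^2\gamma_1(\{|y|>A\}),
\]
and the first term tends to $0$ by the continuity of translations in $L^2$. Since $A$ is arbitrary, $u\in H^2_0(\Omega^\#;\gamma)$.
\end{proof}

It remains to prove $\Lambda_1(\Omega)\ge\lambda(V)$ for all open sets of measure $V$. The comparison with the half-line goes through the Gaussian density written as a function of the mass to its right,
\[
I(v)=g_1(\beta(v))\quad(0<v<1),\qquad I(0)=I(1)=0 ,
\]
so that $g_1(y)=I(\overline\Phi(y))$ for all $y$. The function $I$ is positive on $(0,1)$ and continuous on $[0,1]$, because $|\beta(v)|\to\infty$ as $v\to0$ or $1$; and $I(1-v)=I(v)$, because $\beta(1-v)=-\beta(v)$. Differentiating $\overline\Phi(\beta(v))=v$ gives $\beta'=-1/I$, and $g_1'(y)=-yg_1(y)$ then gives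
\begin{equation}\label{eq:Iode}
I'=\beta,\qquad I''=-1/I\qquad\text{on }(0,1).
\end{equation}
Thus $I$ is concave. Since also $I(0)=0$, we have $I(ts)\ge tI(s)$ for $t\in[0,1]$; applying this with $s=v_1+v_2$ and $t=v_i/s$ and adding, we obtain
\begin{equation}\label{eq:subadd}
I(v_1)+I(v_2)\ge I(v_1+v_2)\qquad\text{for }v_1,v_2\ge0,\ v_1+v_2\le1 .
\end{equation}
For example, if an interval $(\sigma,\tau)$ has Gaussian measure $v$, then the two half-lines outside it have total measure $1-v$, and
\begin{equation}\label{eq:interval}
g_1(\sigma)+g_1(\tau)=I\big(\gamma_1((-\infty,\sigma))\big)+I\big(\gamma_1((\tau,\infty))\big)\ge I(1-v)=g_1(\beta(v)).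
\end{equation}

\section{The model case: a symmetric interval}\label{sec:model}

To bound a quotient from below by $\lambda(v)$, we must turn a test function $\varphi$ on an interval into a test function $f$ on the half-line $[\beta(v),\infty)$ with smaller energy and larger $L^2$ norm. Suppose that an increasing map $S$ from the half-line onto the interval matches the two measures and has slope at most $1$. The first attempt $f=\varphi\circ S$ fails, since $(\varphi\circ S)''=\varphi''(S)(S')^2+\varphi'(S)S''$ contains $S''$, on which we have no information. We therefore transplant the derivative, in absolute value, and integrate it on the half-line. Only $S'$ then enters.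

\begin{lemma}[Transplantation]\label{lem:transplant}
Let $\sigma<c$, let $\rho\ge0$ be continuous on $[\sigma,c]$, and let $dm=\rho\,ds$. Let $\beta\in\mathbb R$ and $p>0$, and let $S:[\beta,\infty)\to[\sigma,c)$ be a $C^1$ bijection with
\begin{equation}\label{eq:S}
0<S'\le1,\qquad\rho(S(y))\,S'(y)=p\,g_1(y).
\end{equation}
Let $\varphi\in C^2([\sigma,c])$ satisfy $\varphi(\sigma)=\varphi'(\sigma)=0$. Put $\eta=S'$ and
\[
f(y)=\int_\beta^y|\varphi'(S(z))|\,dz,\qquad f_\eta(y)=\int_\beta^yf'(z)\,\eta(z)\,dz .
\]
Then $f\in\mathcal A_\beta$, $f'\ge0$, $\int_\beta^\infty\eta\,dz=c-\sigma$, and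
\begin{align}
\int_\sigma^c\big((\varphi'')^2+(\varphi')^2\big)\,dm&\ge p\int_\beta^\infty\big((f'')^2+(f')^2\big)\,d\gamma_1,\label{eq:T1}\\
\int_\sigma^c\varphi^2\,dm&\le p\int_\beta^\infty f_\eta^2\,d\gamma_1\le p\int_\beta^\infty f^2\,d\gamma_1 .\label{eq:T2}
\end{align}
In particular, if $\beta=\beta(v)$, then $\int_\sigma^c\big((\varphi'')^2+(\varphi')^2\big)\,dm\ge\lambda(v)\int_\sigma^c\varphi^2\,dm$.
\end{lemma}

\begin{proof}
As $S$ is an increasing bijection, $S(\beta)=\sigma$ and $S(y)\uparrow c$ as $y\to\infty$, which gives $\int\eta=c-\sigma$. The substitution $s=S(y)$ and the second relation in \eqref{eq:S} give, for continuous $F$ on $[\sigma,c]$,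
\begin{equation}\label{eq:subst}
\int_\sigma^cF\,dm=p\int_\beta^\infty F(S(y))\,d\gamma_1(y).
\end{equation}
The function $\varphi'\circ S$ is bounded, is $C^1$ with bounded derivative $\varphi''(S)S'$, and vanishes at $\beta$. Let $w=|\varphi'\circ S|=f'$. Since $|w(y)-w(z)|\le|\varphi'(S(y))-\varphi'(S(z))|$, the function $w$ is Lipschitz and $|w'|\le|\varphi''(S)|S'\le|\varphi''(S)|$ wherever $w'$ exists. Hence $f\in\mathcal A_\beta$ and $(f'')^2+(f')^2\le\varphi''(S)^2+\varphi'(S)^2$ almost everywhere, and \eqref{eq:subst} yields \eqref{eq:T1}. Since $\varphi(\sigma)=0$,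
\[
|\varphi(S(y))|\le\int_\sigma^{S(y)}|\varphi'(s)|\,ds=\int_\beta^yw\,S'\,dz=f_\eta(y)\le f(y),
\]
and \eqref{eq:subst} yields \eqref{eq:T2}. The last claim follows from \eqref{eq:T1}, the definition of $\lambda(v)$ and \eqref{eq:T2}.
\end{proof}

The bound $S'\le1$ works in our favor twice: stretching the variable makes the derivative of $w$ smaller and its primitive larger. The absolute value is needed for the second effect only. No condition is imposed at $c$; this end is sent to infinity.

\begin{example}\label{ex:symmetric}
Let $n=1$ and $\Omega=(-a,a)$ with $\gamma_1(\Omega)=V$. We show that $\Lambda_1(\Omega)\ge\lambda(V)$. The interval has two clamped ends and the half-line has one, so we cut $\Omega$ at $0$ and compare each half with the whole half-line. Each half has measure $V/2$, so we take $p=\frac12$ and $\rho=g_1$, and define $S:[\beta(V),\infty)\to[-a,0)$ by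
\[
\gamma_1\big((S(y),0)\big)=\tfrac12\,\overline\Phi(y).
\]
Differentiating gives $g_1(S)S'=\frac12g_1(y)$. Write $X=\overline\Phi(y)$. The half-line $(-\infty,S(y))$ has measure $(1-X)/2$, so $g_1(S(y))=I((1-X)/2)$, and by \eqref{eq:subadd}
\[
S'(y)=\frac{I(X)}{2I((1-X)/2)}=\frac{I(1-X)}{2I((1-X)/2)}\le1 .
\]
For $\varphi\in C_c^\infty(\Omega)$, Lemma~\ref{lem:transplant} gives $\int_{-a}^0\big((\varphi'')^2+(\varphi')^2\big)\,d\gamma_1\ge\lambda(V)\int_{-a}^0\varphi^2\,d\gamma_1$. Applied to $\varphi(-s)$, it gives the same inequality on $(0,a)$. Adding the two and using \eqref{eq:Lambda2} proves the claim.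
\end{example}

Two things in this example came from symmetry and explicit formulas: the position of the cut and the bound $S'\le1$. In general the first will come from an analogue of \eqref{eq:interval} and the second from a maximum principle.

\section{Needles}\label{sec:needle}

A \emph{needle} is a segment $[0,T]$ together with a continuous function $\rho:[0,T]\to[0,\infty)$ such that $\int_0^T\rho\,ds=1$, $\rho$ is positive and $C^2$ on $(0,T)$, and $\psi=-\ln\rho$ satisfies
\[
\psi''\ge1\qquad\text{on }(0,T).
\]
We write $dm=\rho\,ds$ and $m(s_1,s_2)=\int_{s_1}^{s_2}\rho\,ds$. The Gaussian density has $(-\ln g_1)''=1$, so a needle is a one-dimensional probability measure that is at least as log-concave as $\gamma_1$. The reflection $s\mapsto T-s$ maps needles to needles. The aim of this section is the following inequality.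

\begin{proposition}\label{prop:needle}
Let $([0,T],\rho)$ be a needle and let $0\le\sigma<\tau\le T$ with $v=m(\sigma,\tau)<1$. Let $\varphi\in C^2([\sigma,\tau])$ satisfy $\varphi=\varphi'=0$ at each of the points $\sigma,\tau$ that lies in $(0,T)$. Then
\begin{equation}\label{eq:needle}
\int_\sigma^\tau\big((\varphi'')^2+(\varphi')^2\big)\,dm\ge\lambda(v)\int_\sigma^\tau\varphi^2\,dm .
\end{equation}
\end{proposition}

An end of the interval that is also an end of the needle carries no boundary condition. This is forced on us by the application, in which the needle may end inside the support of the test function.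

By \eqref{eq:S}, the slope of the measure-matching map is $pg_1(y)/\rho(S(y))$, a ratio of two densities at points with corresponding masses to their right. So we express $\rho$ as a function of the mass, as we did for $g_1$. The equation $I''=-1/I$ then becomes an inequality, and the two functions can be compared.

\begin{lemma}\label{lem:profile}
Let $([0,T],\rho)$ be a needle, $0\le\sigma<c\le T$, $p>0$ and $v\in(0,1]$, with $m(\sigma,c)=pv$ and $\rho(\sigma)\ge pI(v)$. For $X\in[0,v]$ define $s(X)\in[\sigma,c]$ by $m(s(X),c)=pX$. Then $\rho(s(X))\ge pI(X)$ for all $X\in[0,v]$.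
\end{lemma}

\begin{proof}
Since $\rho>0$ on $(0,T)$, the map $X\mapsto s(X)$ is a decreasing homeomorphism of $[0,v]$ onto $[\sigma,c]$, and $s'=-p/\rho(s)$ on $(0,v)$. The function $q(X)=\rho(s(X))/p$ is continuous on $[0,v]$ and positive on $(0,v)$, and there
\[
q'=\frac{\rho'(s)}p\cdot\frac{-p}{\rho(s)}=\psi'(s),\qquad q''=-\frac{p\,\psi''(s)}{\rho(s)}\le-\frac1q .
\]
Let $\delta=q-I$. Then $\delta(0)=\rho(c)/p\ge0$ and $\delta(v)=\rho(\sigma)/p-I(v)\ge0$. If $\delta$ took a negative value, it would have a negative minimum at a point of $(0,v)$, and at that point \eqref{eq:Iode} would give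
\[
0\le\delta''\le-\frac1q+\frac1I=\frac\delta{qI}<0 ,
\]
which is absurd. So $q\ge I$ on $[0,v]$.
\end{proof}

The lemma applies to the whole needle with $\sigma=0$, $c=T$ and $p=v=1$, since $I(1)=0$. Together with the symmetry of $I$ this gives
\begin{equation}\label{eq:rhoI}
\rho(s)\ge I(m(s,T))=I(m(0,s))\qquad\text{for }s\in[0,T].
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:needle}]
Note that $v>0$. We cut $[\sigma,\tau]$ into a left piece of mass $pv$ and a right piece of mass $(1-p)v$. Lemma~\ref{lem:profile} applies to both pieces if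
\begin{equation}\label{eq:p}
\rho(\sigma)\ge p\,I(v),\qquad\rho(\tau)\ge(1-p)\,I(v),
\end{equation}
and Lemma~\ref{lem:transplant} requires each nonempty piece to start at a clamped end. So we look for $p\in[0,1]$ satisfying \eqref{eq:p}, with $p=0$ if $\sigma=0$ and $p=1$ if $\tau=T$.

\emph{Choice of $p$.} Since $v<1$, we cannot have both $\sigma=0$ and $\tau=T$. If $\tau=T$, take $p=1$: the first inequality in \eqref{eq:p} is $\rho(\sigma)\ge I(m(\sigma,T))$, which is \eqref{eq:rhoI}, and the second is $\rho(\tau)\ge0$. If $\sigma=0$, take $p=0$: the second inequality is $\rho(\tau)\ge I(m(0,\tau))$, again \eqref{eq:rhoI}. If $\sigma,\tau\in(0,T)$, then \eqref{eq:rhoI} and \eqref{eq:subadd} give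
\[
\rho(\sigma)+\rho(\tau)\ge I(m(0,\sigma))+I(m(\tau,T))\ge I(1-v)=I(v),
\]
and multiplying this inequality by $p=\rho(\sigma)/(\rho(\sigma)+\rho(\tau))\in(0,1)$ and by $1-p$ gives \eqref{eq:p}. Let $c\in[\sigma,\tau]$ be the point with $m(\sigma,c)=pv$.

\emph{The left piece.} Suppose $p>0$. Then $\sigma<c$ and $\sigma\in(0,T)$, so $\rho>0$ on $[\sigma,c)$ and $\varphi(\sigma)=\varphi'(\sigma)=0$. With $s(X)$ as in Lemma~\ref{lem:profile}, put $S(y)=s(\overline\Phi(y))$ for $y\ge\beta(v)$. The map $\overline\Phi$ is a decreasing bijection of $[\beta(v),\infty)$ onto $(0,v]$, and $s$ is a decreasing $C^1$ bijection of $(0,v]$ onto $[\sigma,c)$ with $s'=-p/\rho(s)$. So $S$ is a $C^1$ bijection onto $[\sigma,c)$, and with $X=\overline\Phi(y)$,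
\[
S'(y)=\frac{p\,g_1(y)}{\rho(S(y))}=\frac{p\,I(X)}{\rho(s(X))}\in(0,1]
\]
by Lemma~\ref{lem:profile}. Lemma~\ref{lem:transplant} gives \eqref{eq:needle} with $[\sigma,c]$ in place of $[\sigma,\tau]$ and the same constant $\lambda(v)$.

\emph{The right piece.} Suppose $p<1$. Then $\tau\in(0,T)$. In the reflected needle, $[c,\tau]$ becomes the interval $[T-\tau,T-c]$, which has mass $(1-p)v$, density $\rho(\tau)\ge(1-p)I(v)$ at its left end, and on which $\varphi(T-s)$ is clamped at the left end. The previous paragraph, with $1-p$ in place of $p$, gives \eqref{eq:needle} on $[c,\tau]$.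

If $p=0$ or $p=1$, one piece is all of $[\sigma,\tau]$; otherwise we add the two inequalities.
\end{proof}

\begin{remark}\label{rem:hyp}
Both hypotheses are needed. If $v=1$, no end is clamped and $\varphi\equiv1$ makes the left side of \eqref{eq:needle} zero. The condition $\psi''\ge1$ enters only through Lemma~\ref{lem:profile}, and it cannot be weakened to $\psi''\ge0$: for $\rho\equiv1/T$ and $\varphi(s)=h(s/T)$ with $0\not\equiv h\in C_c^\infty((0,v))$, the quotient of the two integrals on $(0,vT)$ tends to $0$ as $T\to\infty$, whereas $\lambda(v)>0$ by Lemma~\ref{lem:hardy} below.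
\end{remark}

\section{Localization and the proof of the main theorem}\label{sec:loc}

A counterexample to Theorem~\ref{thm:main} consists of two integral inequalities on $\mathbb R^n$: the energy of $u$ is small, and the support of $u$ has small measure. The localization lemma produces a weighted segment on which two such inequalities hold simultaneously.

\begin{lemma}[{Localization lemma \cite[Lemma 2.5]{LS}; see also \cite{KLS}}]\label{lem:LS}
Let $G,H$ be lower semicontinuous Lebesgue-integrable functions on $\mathbb R^n$ with $\int G\,dx>0$ and $\int H\,dx>0$. Then there are points $a,b\in\mathbb R^n$ and an affine function $\ell:[0,1]\to[0,\infty)$ such that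
\[
\int_0^1\ell(t)^{n-1}G((1-t)a+tb)\,dt>0,\qquad\int_0^1\ell(t)^{n-1}H((1-t)a+tb)\,dt>0 .
\]
\end{lemma}

For $n=1$ one takes $\ell\equiv1$, $a=-R$ and $b=R$ with $R$ large. The weight $\ell^{\,n-1}$ is log-concave, so it can only increase the convexity of the potential along the segment; this is why the outcome is a needle.

\begin{proposition}\label{prop:reduce}
Let $\mu=e^{-W}dx$ be a probability measure on $\mathbb R^n$ with $W\in C^2$ and $D^2W\ge\mathrm{Id}$, and let $\Omega$ be open with $\mu(\Omega)=V\in(0,1)$. Let $\Lambda\in\mathbb R$ and $u\in C_c^\infty(\Omega)$ satisfy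
\begin{equation}\label{eq:bad}
\int\big(|D^2u|^2+|\nabla u|^2\big)\,d\mu<\Lambda\int u^2\,d\mu .
\end{equation}
Then there are a needle $([0,T],\rho)$, points $0\le\sigma<\tau\le T$ and $\varphi\in C^\infty([0,T])$ such that
\begin{enumerate}
\item[(i)] $m(\sigma,\tau)<V$;
\item[(ii)] $\varphi=\varphi'=0$ at each of the points $\sigma,\tau$ that lies in $(0,T)$;
\item[(iii)] $\Omega$ contains a closed segment of length $\tau-\sigma$;
\item[(iv)] $\int_\sigma^\tau\big((\varphi'')^2+(\varphi')^2\big)\,dm<\Lambda\int_\sigma^\tau\varphi^2\,dm$.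
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The two functions.} The obvious way to record the measure constraint, $(V-1_\Omega)e^{-W}$, has integral $0$ and is upper, not lower, semicontinuous. Both defects disappear if $\Omega$ is replaced by the compact set $K=\operatorname{supp}u\subset\Omega$. The open set $\Omega\setminus K$ is nonempty, for otherwise $\Omega$ would be nonempty, open and compact, which is impossible in the connected noncompact space $\mathbb R^n$. As $e^{-W}>0$, we get $\mu(K)<V$. Put
\[
G=\big(\Lambda u^2-|D^2u|^2-|\nabla u|^2\big)e^{-W},\qquad H=(V-1_K)\,e^{-W}.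
\]
The function $G$ is continuous with compact support, and $\int G>0$ by \eqref{eq:bad}. The function $H$ is integrable, it is lower semicontinuous because $K$ is closed and $e^{-W}$ is continuous and positive, and $\int H=V-\mu(K)>0$. Let $a,b,\ell$ be given by Lemma~\ref{lem:LS}, with $\ell\equiv1$ if $n=1$.

\emph{The needle.} We have $a\ne b$. Otherwise $G(a)>0$ and $H(a)>0$; but $H(a)>0$ forces $a\notin K$ because $V<1$, and then $u=0$ near $a$ and $G(a)=0$. The affine function $\ell\ge0$ is not identically $0$, so it is positive on $(0,1)$. Put $T=|b-a|$, $\theta=(b-a)/T$ and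
\[
\rho(s)=Z^{-1}e^{-W(a+s\theta)}\,\ell(s/T)^{n-1},\qquad s\in[0,T],
\]
with $Z>0$ chosen so that $\int_0^T\rho\,ds=1$. Then $\rho$ is continuous on $[0,T]$, positive and $C^2$ on $(0,T)$, and, as $\ell''=0$,
\[
(-\ln\rho)''(s)=\langle D^2W(a+s\theta)\theta,\theta\rangle+(n-1)\Big(\frac{\ell'(s/T)}{T\,\ell(s/T)}\Big)^2\ge1 .
\]
Let $\varphi(s)=u(a+s\theta)$ and $K'=\{s\in[0,T]:a+s\theta\in K\}$. After the substitution $s=Tt$ and division by $Z$, and using $|\varphi''|\le|D^2u|$ and $|\varphi'|\le|\nabla u|$, the two inequalities of Lemma~\ref{lem:LS} give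
\begin{equation}\label{eq:onneedle}
\int_0^T\big((\varphi'')^2+(\varphi')^2\big)\,dm<\Lambda\int_0^T\varphi^2\,dm,\qquad m(K')<V .
\end{equation}

\emph{The interval.} The set $K'$ need not be an interval, so we pass to one piece of it with clamped ends. Let $O=\{s\in(0,T):(\varphi(s),\varphi'(s))\ne(0,0)\}$. This set is open, and $O\subset K'$, since $u$ and $\nabla u$ vanish outside $K$. As $\varphi=0$ on $(0,T)\setminus O$, the first inequality in \eqref{eq:onneedle} gives $\int_O\big((\varphi'')^2+(\varphi')^2\big)\,dm<\Lambda\int_O\varphi^2\,dm$. Both integrals are sums over the at most countably many components of $O$, so some component $(\sigma,\tau)$ satisfies (iv). Property (i) holds because $m(\sigma,\tau)\le m(K')<V$, and (ii) holds because an endpoint of a component that lies in $(0,T)$ is not in $O$. Finally $K'$ is closed, so $[\sigma,\tau]\subset K'$, and the segment $\{a+s\theta:\sigma\le s\le\tau\}$ lies in $K\subset\Omega$.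
\end{proof}

\begin{corollary}\label{cor:key}
Let $\mu$, $\Omega$ and $V$ be as in Proposition~\ref{prop:reduce}. For all $u\in C_c^\infty(\Omega)$,
\[
\int\big(|D^2u|^2+|\nabla u|^2\big)\,d\mu\ge\lambda(V)\int u^2\,d\mu .
\]
\end{corollary}

\begin{proof}
Otherwise \eqref{eq:bad} holds with $\Lambda=\lambda(V)$. For the needle and interval of Proposition~\ref{prop:reduce} we have $v=m(\sigma,\tau)<V<1$, so Proposition~\ref{prop:needle} and \eqref{eq:monotone} give $\int_\sigma^\tau\big((\varphi'')^2+(\varphi')^2\big)\,dm\ge\lambda(v)\int_\sigma^\tau\varphi^2\,dm\ge\lambda(V)\int_\sigma^\tau\varphi^2\,dm$, contradicting (iv).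
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Corollary~\ref{cor:key} with $\mu=\gamma$ and formula \eqref{eq:Lambda2} give $\Lambda_1(\Omega)\ge\lambda(V)$ for every open $\Omega$ with $\gamma(\Omega)=V$. This includes $\Omega=\Omega^\#$, and Lemma~\ref{lem:upper} supplies the reverse inequality for $\Omega^\#$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $y=\sqrt\vartheta\,x$, $\tilde W(y)=W(x)+\frac n2\ln\vartheta$, $\tilde u(y)=u(x)$ and $\tilde\Omega=\sqrt\vartheta\,\Omega$. Then $\tilde\mu=e^{-\tilde W}dy$ is the image of $\mu$ under $x\mapsto y$, so it is a probability measure with $\tilde\mu(\tilde\Omega)=V$. Moreover $D^2\tilde W(y)=\vartheta^{-1}D^2W(x)\ge\mathrm{Id}$ and $\mathcal L_Wu(x)=\vartheta\,\mathcal L_{\tilde W}\tilde u(y)$. By Lemma~\ref{lem:bochner} and Corollary~\ref{cor:key},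
\[
\int(\mathcal L_Wu)^2\,d\mu=\vartheta^2\int(\mathcal L_{\tilde W}\tilde u)^2\,d\tilde\mu\ge\vartheta^2\int\big(|D^2\tilde u|^2+|\nabla\tilde u|^2\big)\,d\tilde\mu\ge\vartheta^2\lambda(V)\int u^2\,d\mu ,
\]
and $\lambda(V)=\Lambda_1(\Omega^\#)$ by Theorem~\ref{thm:main}.
\end{proof}

\section{Large balls}\label{sec:balls}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The inequality ``$\ge$'' is Theorem~\ref{thm:main}. For ``$\le$'' we fit a nearly optimal test function of the half-space into a large ball of measure exactly $V$. Let $\Omega^\#=\{x_1>\beta\}$ with $\beta=\beta(V)$, let $\epsilon>0$, and choose $u\in C_c^\infty(\Omega^\#)$, $u\not\equiv0$, whose quotient in \eqref{eq:Lambda2} is less than $\Lambda_1(\Omega^\#)+\epsilon$. Let $B_{R,t}$ be the open ball of radius $R$ centered at $(t+R)e_1$. Expanding $|x-te_1-Re_1|^2<R^2$, we find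
\begin{equation}\label{eq:ball}
B_{R,t}=\{x:|x-te_1|^2<2R(x_1-t)\}.
\end{equation}
So $B_{R,t}$ increases to $\{x_1>t\}$ as $R\to\infty$, and $\gamma(B_{R,\beta-1})>V$ for large $R$, because $\gamma(\{x_1>\beta-1\})>V$. On the other hand $\gamma(B_{R,\beta})<V$, because $B_{R,\beta}$ is a bounded subset of $\Omega^\#$. The function $t\mapsto\gamma(B_{R,t})=\int_{B_{R,0}}g(x+te_1)\,dx$ is continuous, so for large $R$ there is $t_R\in(\beta-1,\beta)$ with $\gamma(B_{R,t_R})=V$.

Since $\operatorname{supp}u$ is a compact subset of $\Omega^\#$, there are $M,\kappa>0$ with $|x-te_1|^2\le M$ and $x_1-t\ge x_1-\beta\ge\kappa$ for all $x\in\operatorname{supp}u$ and $t\in[\beta-1,\beta]$. By \eqref{eq:ball}, $\operatorname{supp}u\subset B_{R,t_R}$ as soon as also $R>M/(2\kappa)$, and then $\Lambda_1(B_{R,t_R})<\Lambda_1(\Omega^\#)+\epsilon$.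
\end{proof}

A ball of radius $R$ contains no segment longer than $2R$. So the number $\varepsilon(V,D)$ in part (b) necessarily tends to $0$ as $D\to\infty$.

\section{Sets without long segments}\label{sec:strict}

In this section $V\in(0,1)$ and $D>0$ are fixed, $\beta=\beta(V)$, and $\|\cdot\|$ is the norm of $L^2((\beta,\infty);\gamma_1)$. For an interval $J$, let $H^1(J;\gamma_1)$ be the Hilbert space of functions $w$ that are absolutely continuous on compact subintervals of $\overline J$ and satisfy $w,w'\in L^2(J;\gamma_1)$. We write $\mathcal E(f)=\|f''\|^2+\|f'\|^2$.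

The gain comes from the last inequality in \eqref{eq:T2}. It replaces $\eta=S'$ by $1$ on a half-line, although $\int\eta$ is the length of a piece of a needle and is now at most $D$. We keep this information by defining
\[
\lambda_D(V)=\inf\frac{\mathcal E(f)}{\|f_\eta\|^2},\qquad f_\eta(y)=\int_\beta^yf'\eta\,dz ,
\]
where the infimum is over all pairs $(f,\eta)$ with $f\in\mathcal A_\beta$, $f'\ge0$, $\eta:[\beta,\infty)\to[0,1]$ measurable, $\int_\beta^\infty\eta\,dz\le D$ and $f_\eta\not\equiv0$. The pair $f'(y)=\min(y-\beta,1)$, $\eta=1_{[\beta,\beta+D]}$ shows that $\lambda_D(V)<\infty$, and $0\le f_\eta\le f$ gives $\lambda_D(V)\ge\lambda(V)$. Both constants depend only on $V$ and $D$. Since $\Lambda_1(\Omega^\#)=\lambda(V)$, Theorem~\ref{thm:more}(b) with $\varepsilon(V,D)=\lambda_D(V)-\lambda(V)$ follows from Propositions~\ref{prop:lowerD} and \ref{prop:gap}; for bounded $\Omega$ take $D=\operatorname{diam}\Omega$.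

\begin{proposition}\label{prop:lowerD}
If $\Omega\subset\mathbb R^n$ is open, $\gamma(\Omega)=V$, and $\Omega$ contains no segment of length greater than $D$, then $\Lambda_1(\Omega)\ge\lambda_D(V)$.
\end{proposition}

\begin{proof}
Otherwise, by \eqref{eq:Lambda2}, some $u\in C_c^\infty(\Omega)$ satisfies \eqref{eq:bad} with $\mu=\gamma$ and $\Lambda=\lambda_D(V)$. Take the needle, $\sigma,\tau$ and $\varphi$ from Proposition~\ref{prop:reduce}. Then $v=m(\sigma,\tau)<V$ by (i) and $\tau-\sigma\le D$ by (iii). Cut $[\sigma,\tau]$ at $c$ as in the proof of Proposition~\ref{prop:needle}. If the left piece is nonempty, Lemma~\ref{lem:transplant} applies to it and gives $f$ and $\eta$ on $[\beta(v),\infty)$ with $\int\eta=c-\sigma\le D$. Extend both by $0$ to $[\beta,\infty)$. Then $\mathcal E(f)\ge\lambda_D(V)\|f_\eta\|^2$, by definition if $f_\eta\not\equiv0$ and trivially otherwise, so \eqref{eq:T1} and the first inequality in \eqref{eq:T2} give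
\[
\int_\sigma^c\big((\varphi'')^2+(\varphi')^2\big)\,dm\ge p\,\mathcal E(f)\ge p\,\lambda_D(V)\|f_\eta\|^2\ge\lambda_D(V)\int_\sigma^c\varphi^2\,dm .
\]
After reflection the right piece is a left piece of length $\tau-c\le D$, so the same inequality holds on $[c,\tau]$. The sum contradicts (iv).
\end{proof}

To show that $\lambda_D(V)>\lambda(V)$ we argue by compactness. If the two numbers were equal, a minimizing sequence would converge to a minimizer $f$ for $\lambda(V)$ and a function $\eta$ with $f_\eta=f$. Then $f'$ would vanish wherever $\eta<1$, which is a set of infinite measure, and a minimizer, being a solution of a linear differential equation, cannot do this. The limit need not lie in $\mathcal A_\beta$, so we enlarge the class: let $\mathcal H$ be the set of functions $f(y)=\int_\beta^yw\,dz$ with $w\in H^1((\beta,\infty);\gamma_1)$ and $w(\beta)=0$. To control $f$ by $w$ we use a special case of Muckenhoupt's weighted Hardy inequality \cite{Muck}, which has a short direct proof for this weight.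

\begin{lemma}\label{lem:hardy}
If $w\in L^2((\beta,\infty);\gamma_1)$ and $f(y)=\int_\beta^yw\,dz$, then $\|f\|\le2M\|w\|$ with $M=V/I(V)$. In particular $\lambda(V)\ge1/(4M^2)>0$.
\end{lemma}

\begin{proof}
The ratio $\overline\Phi(y)/g_1(y)=\int_0^\infty e^{-yz-z^2/2}\,dz$ is decreasing in $y$, so it is at most $\overline\Phi(\beta)/g_1(\beta)=M$ on $[\beta,\infty)$. For $R>\beta$, integration by parts with $g_1=-\overline\Phi{}'$ and the Cauchy--Schwarz inequality give
\[
\int_\beta^Rf^2\,d\gamma_1=-f(R)^2\,\overline\Phi(R)+2\int_\beta^Rfw\,\overline\Phi\,dy\le2M\Big(\int_\beta^Rf^2\,d\gamma_1\Big)^{1/2}\|w\| .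
\]
Divide by the square root, if it is not zero, and let $R\to\infty$. For $f\in\mathcal A_\beta$ this gives $\mathcal E(f)\ge\|f'\|^2\ge\|f\|^2/(4M^2)$.
\end{proof}

\begin{lemma}\label{lem:minimizer}
Every $f\in\mathcal H$ satisfies $\mathcal E(f)\ge\lambda(V)\|f\|^2$. If equality holds and $f\not\equiv0$, then the zero set of $f'$ has Lebesgue measure zero.
\end{lemma}

\begin{proof}
Let $w=f'$ and let $\chi\in C_c^\infty(\mathbb R)$ equal $1$ near $0$. Then $\chi(y/R)w\to w$ in $H^1((\beta,\infty);\gamma_1)$ as $R\to\infty$, by dominated convergence. Each $\chi(y/R)w$ vanishes at both ends of a bounded interval $(\beta,R')$ and beyond $R'$, so it is a limit in $H^1(dy)$, hence in $H^1(\gamma_1)$, of functions in $C_c^\infty((\beta,R'))$. Thus there are $w_k\in C_c^\infty((\beta,\infty))$ with $w_k\to w$ in $H^1((\beta,\infty);\gamma_1)$. Their primitives $f_k(y)=\int_\beta^yw_k$ lie in $\mathcal A_\beta$, $\mathcal E(f_k)\to\mathcal E(f)$, and $\|f_k-f\|\to0$ by Lemma~\ref{lem:hardy}. The inequality passes to the limit.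

Suppose that equality holds, and write $\lambda=\lambda(V)$. For $\zeta\in C_c^\infty((\beta,\infty))$ and $t\in\mathbb R$ we have $f+t\zeta\in\mathcal H$, so the polynomial $t\mapsto\mathcal E(f+t\zeta)-\lambda\|f+t\zeta\|^2$ is nonnegative and vanishes at $t=0$. Its derivative there is zero: $\int(f''\zeta''+f'\zeta'-\lambda f\zeta)\,d\gamma_1=0$. That is,
\begin{equation}\label{eq:ode}
(g_1f'')''=(g_1f')'+\lambda g_1f
\end{equation}
in the sense of distributions on $(\beta,\infty)$. If $f\in H^k_{\mathrm{loc}}$ for some $k\ge2$, the right side lies in $H^{k-2}_{\mathrm{loc}}$, so $g_1f''\in H^k_{\mathrm{loc}}$ and $f\in H^{k+2}_{\mathrm{loc}}$, because $g_1$ is smooth and positive. By induction $f$ is smooth and solves \eqref{eq:ode} classically. Suppose the zero set of $f'$ has positive measure. Then infinitely many zeros lie in a compact subinterval of $(\beta,\infty)$ and accumulate at a point $y_0>\beta$. By Rolle's theorem the zeros of $f''$, $f'''$ and $f''''$ accumulate at $y_0$ as well, so $f'$, $f''$, $f'''$, $f''''$ vanish at $y_0$. Now \eqref{eq:ode}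 gives $\lambda g_1(y_0)f(y_0)=0$, and $f(y_0)=0$ since $\lambda>0$. The equation \eqref{eq:ode} is linear of order four with smooth coefficients and nonvanishing leading coefficient $g_1$, and $f,f',f'',f'''$ vanish at $y_0$, so $f\equiv0$ by uniqueness for the initial value problem.
\end{proof}

We also need the compactness of the embedding $H^1(\mathbb R;\gamma_1)\subset L^2(\gamma_1)$. Recall the proof. The normalized Hermite polynomials $h_0,h_1,\dots$ form an orthonormal basis of $L^2(\gamma_1)$ and satisfy $(h_{j-1}g_1)'=-\sqrt j\,h_jg_1$. For $w\in H^1(\mathbb R;\gamma_1)$ with coefficients $c_j=\int wh_j\,d\gamma_1$, the function $wh_{j-1}g_1$ is integrable with integrable derivative, so it tends to $0$ at $\pm\infty$, and integration by parts gives $\int w'h_{j-1}\,d\gamma_1=\sqrt j\,c_j$. By Bessel's inequality $\sum_{j>N}c_j^2\le N^{-1}\int(w')^2\,d\gamma_1$. So on a bounded subset of $H^1(\mathbb R;\gamma_1)$ the tails of the expansion are uniformly small, and the subset is relatively compact in $L^2(\gamma_1)$.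

\begin{proposition}\label{prop:gap}
$\lambda_D(V)>\lambda(V)$.
\end{proposition}

\begin{proof}
Write $\lambda=\lambda(V)$ and suppose $\lambda_D(V)=\lambda$. Take admissible pairs $(f_k,\eta_k)$ whose quotients tend to $\lambda$, normalized by $\|f_k\|=1$, and put $w_k=f_k'$, $F_k=(f_k)_{\eta_k}$, $E_k=\mathcal E(f_k)$ and $d_k=\|F_k\|^2\in(0,1]$. From $\lambda\le E_k\le E_k/d_k\to\lambda$ we get $E_k\to\lambda$, and then $d_k\to1$ because $\lambda>0$.

\emph{Limits.} Extend $w_k$ by $0$ to $\mathbb R$. Since $w_k(\beta)=0$, the extension lies in $H^1(\mathbb R;\gamma_1)$, with squared norm $E_k$. Along a subsequence, $w_k\to w$ weakly in $H^1(\mathbb R;\gamma_1)$ and strongly in $L^2(\gamma_1)$, and $\eta_k\to\eta$ weak-$*$ in $L^\infty((\beta,\infty))$, that is, $\int\eta_kh\,dz\to\int\eta h\,dz$ for all $h\in L^1((\beta,\infty))$. Testing with indicator functions of bounded sets gives $0\le\eta\le1$ almost everywhere and $\int_\beta^R\eta\le D$ for all $R$, so $\int_\beta^\infty\eta\le D$. The limit $w$ is continuous, nonnegative and zero on $(-\infty,\beta]$,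 so $f(y)=\int_\beta^yw$ belongs to $\mathcal H$. Lemma~\ref{lem:hardy} applied to $w_k-w$ gives $\|f\|=\lim\|f_k\|=1$, and the weak lower semicontinuity of the norm gives $\mathcal E(f)\le\lim E_k=\lambda$. By Lemma~\ref{lem:minimizer}, equality holds and $w\ne0$ almost everywhere on $(\beta,\infty)$.

\emph{The limit loses nothing.} On each interval $[\beta,y]$ the density $g_1$ is bounded below, so $w_k\to w$ in $L^1([\beta,y])$. Hence $f_k(y)\to f(y)$ and
\[
F_k(y)-f_\eta(y)=\int_\beta^y(w_k-w)\,\eta_k\,dz+\int_\beta^yw\,(\eta_k-\eta)\,dz\to0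
\]
for every $y\ge\beta$. Since $f_k^2-F_k^2\ge0$, Fatou's lemma gives
\[
\int_\beta^\infty(f^2-f_\eta^2)\,d\gamma_1\le\liminf_{k\to\infty}\,(1-d_k)=0 .
\]
As $0\le f_\eta\le f$ and both functions are continuous, $f_\eta=f$. Differentiating, $w(1-\eta)=0$ almost everywhere, so $\eta=1$ almost everywhere on $(\beta,\infty)$. This contradicts $\int_\beta^\infty\eta\le D$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{plate}
\emph{The clamped plate in Gauss space}, doi:10.1007/s10231-016-0550-2,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10231-016-0550-2.pdf}.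

\bibitem{KLS}
Kannan, Lov\'asz and Simonovits, \emph{Discrete Comput. Geom.} 13 (1995), 541--559.

\bibitem{LS}
Lov\'asz and Simonovits, \emph{Random Structures Algorithms} 4 (1993), 359--412.

\bibitem{Muck}
Muckenhoupt, \emph{Studia Math.} 44 (1972), 31--38.

\end{thebibliography}
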